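\title{Monochromatic sums of $k$-th powers}

\begin{abstract}
We show that for all $r,k\ge 2$ there is a constant $C(r,k)$ such that, however the $k$-th powers are colored with $r$ colors, every natural number is a sum of at most $C(r,k)$ $k$-th powers of one color. The least such constant grows polynomially in $r$: it lies between $c_k(r\log r)^k$ and $c_k' r^{(k+1)(2^k+1)}$. If only sufficiently large integers have to be represented, the number of summands needed is $r^{1+o(1)}$. All upper bounds rest on one covering argument modulo a single $k$-th power. The exponent $1$ comes from a Hausdorff--Young type bound for the additive energy of a dense set of $k$-th powers.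
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $r,k\ge2$ be integers. The \emph{$k$-th powers} are the numbers $m^k$ with $m$ a positive integer, and an \emph{$r$-coloring} assigns one of $r$ colors to each of them; we also call the color of $m^k$ the color of $m$. A \emph{monochromatic sum} is a sum of $k$-th powers, not necessarily distinct, that all have the same color. The following question is posed in \cite{RCS}.

\begin{quote}
Is there a constant $C=C(r,k)$ such that, for every $r$-coloring of the $k$-th powers, every natural number is a monochromatic sum of at most $C$ $k$-th powers? The color may depend on the number represented.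
\end{quote}

With one color this is Waring's problem. With $r$ colors, some color class contains a proportion $1/r$ of the integers in any given interval, and one hopes that a positive proportion of the $k$-th powers is still enough. Three colorings show what stands in the way.

\emph{Scales.} Let $1=M_0<M_1<\cdots$ be integers with $M_{i+1}/M_i\to\infty$, and color $m\in[M_i,M_{i+1})$ by the parity of $i$. Let $n=M_{i+1}^k-1$. A $k$-th power that is at most $n$ and has the color of $i-1$ is less than $M_i^k$, so this color needs more than $n/M_i^k$ summands for $n$. Neither color represents all large integers with a bounded number of summands. The color has to be chosen afresh at each scale, and we shall always work with the integers of one interval $(N/2,N]$.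

\emph{Divisibility.} The most frequent color may consist of even numbers, and then its sums are multiples of $2^k$. Density alone is not enough: the color class must also contain an integer without small prime factors, where ``small'' depends on the density.

\emph{Residues.} Let $p\equiv1\pmod k$ be a prime. Give the multiples of $p$ one color, and color every other $m$ by the residue $m^k \bmod p$. This uses $r=1+(p-1)/k$ colors. Let $n\equiv p\pmod{p^2}$. Sums of the first color are divisible by $p^2$, so they miss $n$. A sum of $t$ terms with common residue $y\not\equiv0$ is congruent to $ty$ modulo $p$, so it equals $n$ only if $p\mid t$. Thus infinitely many $n$ need at least $p=k(r-1)+1$ summands.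

The last example suggests that about $r$ summands are necessary for large $n$, and the density $1/r$ suggests that not many more should be needed. This guess is correct up to a factor $r^{o(1)}$, and that factor is unbounded. For small $n$ more summands are needed.

\begin{theorem}\label{thm:exist}
For all $r,k\ge2$ there is $C(r,k)$ such that for every $r$-coloring of the $k$-th powers, every natural number is a monochromatic sum of at most $C(r,k)$ $k$-th powers.
\end{theorem}

From now on $C(r,k)$ denotes the least such constant. Let $S(r,k)$ be the least $S$ such that for every $r$-coloring all sufficiently large $n$ are monochromatic sums of at most $S$ $k$-th powers, where the threshold may depend on the coloring. Then $S(r,k)\le C(r,k)$, and both are non-decreasing in $r$, since a coloring need not use all its colors.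

\begin{theorem}\label{thm:poly}
For each $k\ge2$ there are $c_k,c_k'>0$ such that for all $r\ge2$
\[
c_k\,(r\log r)^k\le C(r,k)\le c_k'\,r^{(k+1)(2^k+1)}.
\]
\end{theorem}

\begin{theorem}\label{thm:large}
For fixed $k\ge2$ we have $S(r,k)=r^{1+o(1)}$ as $r\to\infty$. More precisely:
\begin{enumerate}
\item[(a)] $S(r,k)\ge r\exp\Big((\log k-o(1))\dfrac{\log r}{\log\log r}\Big)$;
\item[(b)] for every $\varepsilon\in(0,1]$ there are $C(k,\varepsilon)$ and $n_0(r,k,\varepsilon)$ such that for every $r$-coloring, every $n\ge n_0$ is a monochromatic sum of at most $C(k,\varepsilon)\,r^{1+2\varepsilon}$ $k$-th powers.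
\end{enumerate}
\end{theorem}

The first assertion of Theorem~\ref{thm:large} follows from (a) and (b): part (a) gives $S(r,k)\ge r$ for large $r$, and (b) gives $\limsup_{r\to\infty}\log S(r,k)/\log r\le1+2\varepsilon$ for every $\varepsilon$.

The lower bounds come from refinements of the second and third colorings (Section~\ref{sec:lower}). All upper bounds go through one covering argument (Section~\ref{sec:cover}): if the sums of $s$ $k$-th powers from a color class fill a proportion $\beta$ of the integers up to $N^k$, and the class contains an $m\in(N/2,N]$ with no prime factor below about $1/\beta$, then $O(1/\beta)$ summands reach every residue modulo $m^k$, and copies of $m^k$ make up the rest. Classical bounds for representation numbers give $\beta$ of order $r^{-s}$, which proves Theorems~\ref{thm:exist} and~\ref{thm:poly} (Section~\ref{sec:first}). Theorem~\ref{thm:large}(b) needs $\beta=r^{-1-o(1)}$; this occupies Sections~\ref{sec:energy}--\ref{sec:proof}.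

\subsection*{Notation}
We write $e(x)=e^{2\pi ix}$; the letter $p$ always denotes a prime; $\mathbb{E}_{x\in S}$ is the average over a finite set $S$; and $f\ll_k g$ means $|f|\le Cg$ with $C$ depending only on $k$. For a finite set $A$ of positive integers,
\[
\Sigma_s(A)=\{a_1^k+\dots+a_s^k:\ a_1,\dots,a_s\in A\}.
\]

\section{Two colorings: the lower bounds}\label{sec:lower}

For the lower bound on $C(r,k)$ we look for a large integer that no color can represent except the color of $1$, which we reserve for $1$ alone. A prime $\ell$ is a good candidate: a color consisting of multiples of a smaller prime cannot represent it, and $r-2$ such colors absorb all integers from $2$ up to the $(r-1)$-th prime, exclusive. For $r=3$, $k=2$ the colors are $\{1\}$, the even numbers and the odd numbers from $3$ on, and $\ell=7$ is only a sum of seven ones.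

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:poly}]
Let $p_1<p_2<\cdots$ be the primes. Give $1$ the color $0$; give $m\ge2$ the color $i$ if its least prime factor is $p_i$ with $i\le r-2$, and the color $r-1$ otherwise. Let $P=p_{r-1}^k\ge4$. By Bertrand's postulate there is a prime $\ell$ with $P/2<\ell\le P$, and $\ell\ne P$ because $P$ is composite. Also $\ell>p_{r-1}^2/2\ge p_{r-1}$. A sum of color $i$ with $1\le i\le r-2$ is divisible by $p_i<\ell$, so it is not the prime $\ell$. An integer of color $r-1$ is at least $p_{r-1}$, so a sum of color $r-1$ is at least $P>\ell$. Hence the only monochromatic representation of $\ell$ consists of $\ell$ ones, and $C(r,k)\ge\ell>\frac12p_{r-1}^k$. Chebyshev's bound $\pi(x)\ll x/\log x$ gives $p_{r-1}\gg r\log r$, and the claim follows.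
\end{proof}

For large $n$ we use the residue coloring of the introduction with several primes at once. Each prime $p\equiv1\pmod k$ multiplies the number of summands by $p$ but the number of residue colors only by $(p-1)/k$, because the map $m\mapsto m^k$ is $k$-to-one on the cyclic group $(\mathbb{Z}/p)^*$. So each prime gains a factor $k$, and it pays to use as many primes as the budget of $r$ colors allows.

\begin{proof}[Proof of Theorem~\ref{thm:large}(a)]
Let $p_1<p_2<\cdots$ now be the primes congruent to $1$ modulo $k$, and $Q_\ell=p_1\cdots p_\ell$. If $(m,Q_\ell)>1$, color $m$ by the least $p_i$ dividing it; if $(m,Q_\ell)=1$, color $m$ by the residue $m^k\bmod Q_\ell$. By the Chinese remainder theorem the number of colors is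
\[
r_\ell=\ell+\prod_{i\le\ell}\frac{p_i-1}{k},
\]
which increases with $\ell$, since each factor is a positive integer. Let $n\equiv Q_\ell\pmod{Q_\ell^2}$, so that $p_i\mid n$ and $p_i^2\nmid n$ for $i\le\ell$. A sum of the color attached to $p_i$ is divisible by $p_i^k$, hence by $p_i^2$, and is not $n$. If $n$ is a sum of $t$ terms with common residue $y$, where $(y,Q_\ell)=1$, then $ty\equiv n\equiv0\pmod{Q_\ell}$, so $Q_\ell\mid t$ and $t\ge Q_\ell$. There are infinitely many such $n$, hence
\begin{equation}\label{eq:SQ}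
S(r_\ell,k)\ge Q_\ell .
\end{equation}

It remains to compare $Q_\ell$ with $r_\ell$. The prime number theorem in arithmetic progressions gives $p_\ell\sim\varphi(k)\ell\log\ell$ and $\log Q_\ell\sim p_\ell/\varphi(k)\sim\ell\log\ell$. Since $p_i/2\le p_i-1<p_i$, and since $Q_\ell k^{-\ell}\ge\ell$ for large $\ell$, we have $Q_\ell(2k)^{-\ell}\le r_\ell\le2Q_\ell k^{-\ell}$ for large $\ell$, so $\log r_\ell\sim\ell\log\ell$. Given a large $r$, choose $\ell$ with $r_\ell\le r<r_{\ell+1}$. Then $\log r\sim\ell\log\ell$ and $\log\log r\sim\log\ell$, so $\ell\sim\log r/\log\log r$. Moreover $r<2Q_\ell\,p_{\ell+1}k^{-\ell-1}$. By monotonicity in $r$ and \eqref{eq:SQ},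
\[
S(r,k)\ge Q_\ell\ge\frac{r\,k^{\ell}}{2p_{\ell+1}}=r\exp\big((\log k-o(1))\,\ell\big),
\]
because $\log(2p_{\ell+1})=O_k(\log\ell)=o(\ell)$.
\end{proof}

For squares, the primes $3,5,7$ give $r_1=2$, $r_2=4$, $r_3=9$, and \eqref{eq:SQ} reads $S(2,2)\ge3$, $S(4,2)\ge15$, $S(9,2)\ge105$.

\section{Covering the residues modulo one power}\label{sec:cover}

A dense subset of a finite abelian group fills the subgroup it generates after boundedly many additions. We derive this from Kneser's theorem: if $X_1,\dots,X_j$ are non-empty subsets of a finite abelian group $G$ and $K=\{g\in G: g+X_1+\dots+X_j=X_1+\dots+X_j\}$ is the stabilizer of their sum, then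
\[
|X_1+\dots+X_j|\ge\sum_{i=1}^j|X_i+K|-(j-1)|K|.
\]
Write $jX=X+\dots+X$ with $j$ summands.

\begin{lemma}\label{lem:kneser}
Let $G$ be a finite abelian group, $D\ge1$ real, and $0\in X\subset G$ with $|X|\ge|G|/D$. Let $H$ be the subgroup generated by $X$. Then $[G:H]\le D$, and $jX=H$ for every integer $j\ge2D$.
\end{lemma}

\begin{proof}
The first claim follows from $|H|\ge|X|\ge|G|/D$. Suppose that $jX\ne H$, and let $K$ be the stabilizer of $jX$. As $0\in jX$, we have $K\subset jX\subset H$, so $K$ is a proper subgroup of $H$. Since $X$ generates $H$, it is not contained in $K$; since $0\in X$, the set $X+K$ contains $K$ and at least one more coset. Thus $|K|\le\frac12|X+K|$, and Kneser's theorem gives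
\[
|G|>|jX|\ge j|X+K|-(j-1)|K|\ge\frac{j+1}2|X+K|\ge\frac{j+1}{2D}|G| .
\]
Hence $j+1<2D$.
\end{proof}

The whole proof of Theorem~\ref{thm:exist} is already visible for first powers and two colors. For $k=1$ the question itself is empty, since $n$ represents itself, so we restrict the summands to one scale.

\begin{example}\label{ex:toy}
Let $N\ge60060$ and color the integers of $(N/2,N]$ with two colors. We claim that every $n\in[26N,26(N+1))$ is a monochromatic sum of at most $78$ of these integers.

Let $A_0$ be the larger color class, so $|A_0|\ge N/4$. For any $m\in(N/2,N]$ the elements of $A_0$ are distinct modulo $m$, because they differ by less than $N/2$. So the image of $\{0\}\cup A_0$ has density at least $1/4$ in $\mathbb{Z}/m$ and generates a subgroup whose index divides $m$ and is at most $4$. If $m$ is coprime to $6$, the index is $1$. But we need such an $m$ with the color of $A_0$, and there may be none: $A_0$ may consist of the even numbers.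

So we look at the integers coprime to $6$. The interval contains $\lfloor N/12\rfloor$ disjoint blocks of six consecutive integers, each with two such integers, so one color class $A_1$ among them has $|A_1|\ge\lfloor N/12\rfloor\ge N/13$ elements. The density has dropped, and $A_1$ needs a partner $m$ coprime to $30030=2\cdot3\cdot5\cdot7\cdot11\cdot13$. Let $m_2\in(N/2,N]$ be congruent to $1$ modulo $30030$.

Two of $A_0$, $A_1$, $\{m_2\}$ have the same color. Let $A$ be the earlier one, and let $m$ be an element of the later one. In each of the three cases the image of $\{0\}\cup A$ generates $\mathbb{Z}/m$ and has density at least $1/13$, so by Lemma~\ref{lem:kneser} with $j=26$ there is a sum $\sigma$ of at most $26$ elements of $A$ with $\sigma\equiv n\pmod m$. As $\sigma\le26N\le n$, we get $n=\sigma+am$ with $0\le a\le n/m<52(N+1)/N<53$. The number of summands is at most $26+52$.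
\end{example}

For $k\ge2$ the modulus is $m^k$, of size about $N^k$, and the $N$ available powers are too sparse to be dense modulo $m^k$. We replace them by the sums of $s$ powers.

\begin{proposition}\label{prop:cover}
Let $N,s\ge1$ be integers, $\beta\in(0,1]$ and $D=(s2^k+1)/\beta$. Let $A\subset[1,N]$ be a set of integers and $m\in(N/2,N]$ an integer such that $m$ and all elements of $A$ have the same color. Assume that $|\Sigma_s(A)|\ge\beta N^k$ and that $m$ has no prime factor $p\le D$. Then for every integer $j\ge2D$, every integer $n$ with $jsN^k\le n<js(N+1)^k$ is a monochromatic sum of at most $2\cdot4^kjs$ $k$-th powers.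
\end{proposition}

\begin{proof}
Let $Q=m^k$, so $2^{-k}N^k<Q\le N^k$, and let $X\subset\mathbb{Z}/Q$ be the image of $\{0\}\cup\Sigma_s(A)$. Since $\Sigma_s(A)\subset[1,sN^k]$, each residue class modulo $Q$ contains at most $sN^k/Q+1\le s2^k+1$ of its elements. Hence $|X|\ge N^k/D\ge Q/D$. By Lemma~\ref{lem:kneser}, the index $d$ of the subgroup generated by $X$ is at most $D$; it also divides $Q=m^k$. If $d>1$, a prime factor of $d$ would be a prime factor $p\le D$ of $m$. So $d=1$ and $jX=\mathbb{Z}/Q$. Therefore $n\equiv\sigma\pmod Q$, where $\sigma$ is a sum of at most $j$ elements of $\Sigma_s(A)$ and $0\le\sigma\le jsN^k\le n$. Write $n=\sigma+am^k$ with an integer $a\ge0$. Then $a\le n/Q\le js(2N)^k/Q\le4^kjs$, and the total number of $k$-th powers is at most $js+4^kjs$.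
\end{proof}

The hypothesis $m>N/2$ is used twice: it bounds the loss in passing to residues modulo $m^k$, and it bounds the number of copies of $m^k$. The hypothesis on the prime factors cannot be dropped, as one sees when $m$ and all elements of $A$ are even and $n$ is odd. The intervals in Proposition~\ref{prop:cover} tile a half-line as $N$ varies, which gives the form in which we use it.

\begin{corollary}\label{cor:cover}
Fix a coloring and positive integers $s,j,N_0$. Suppose that for every integer $N\ge N_0$ the hypotheses of Proposition~\ref{prop:cover} hold for some $A$, $m$, $\beta$, depending on $N$, with $2D\le j$. Then every $n\ge jsN_0^k$ is a monochromatic sum of at most $2\cdot4^kjs$ $k$-th powers, and every natural number is a monochromatic sum of at most $\max(jsN_0^k,\,2\cdot4^kjs)$ $k$-th powers.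
\end{corollary}

\begin{proof}
For $n\ge jsN_0^k$ take $N=\lfloor(n/js)^{1/k}\rfloor\ge N_0$. Each $n<jsN_0^k$ is a sum of $n$ copies of $1^k$.
\end{proof}

\section{Existence and polynomial growth}\label{sec:first}

In this section $s=2^k+1$. To bound $|\Sigma_s(A)|$ from below it suffices to know that no integer has too many representations. By the asymptotic formula in Waring's problem and the boundedness of its singular series \cite[Theorem~2.6 and \S2.6]{Vaughan}, the number of ordered representations of $n$ as a sum of $s$ $k$-th powers of positive integers is at most $C_kn^{s/k-1}$. If $A\subset[1,N]$ and $|A|\ge\eta N$, the $|A|^s$ tuples from $A$ have sums in $\Sigma_s(A)\subset[1,sN^k]$, so $(\eta N)^s\le|\Sigma_s(A)|\,C_k(sN^k)^{s/k-1}$. That is,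
\begin{equation}\label{eq:waring}
|\Sigma_s(A)|\ge c\,\eta^sN^k\qquad\text{with } c=c(k)\in(0,1].
\end{equation}

The difficulty is the one met in Example~\ref{ex:toy}. Restricting to integers free of primes up to $D$ lowers the density, which raises the value of $D$ that Proposition~\ref{prop:cover} demands. We break the circle as in the example: repeat the restriction $r$ times and let two of the $r+1$ stages share a color.

\begin{proof}[Proof of Theorem~\ref{thm:exist}]
Put $W_0=1$ and, for $i\ge0$,
\[
\eta_i=\frac{\varphi(W_i)}{4rW_i},\qquad D_i=\frac{s2^k+1}{c\,\eta_i^s},\qquad W_{i+1}=\prod_{p\le D_i}p .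
\]
These numbers depend only on $r$ and $k$. If $W_i\mid W_{i+1}$, then $\eta_{i+1}\le\eta_i$, so $D_i\le D_{i+1}$ and $W_{i+1}\mid W_{i+2}$. As $W_0\mid W_1$, induction shows that $W_i\mid W_{i+1}$ and $D_i\le D_{i+1}$ for all $i$.

Let $N\ge N_0:=2W_r$ and $0\le i\le r$. The interval $(N/2,N]$ contains $\lfloor N/(2W_i)\rfloor\ge N/(4W_i)$ disjoint blocks of $W_i$ consecutive integers, hence at least $\varphi(W_i)N/(4W_i)$ integers coprime to $W_i$. Let $A_i$ be the set of those with the most frequent color; then $|A_i|\ge\eta_iN$. Among the $r+1$ sets $A_0,\dots,A_r$ two have the same color, say $A_i$ and $A_{i'}$ with $i<i'$. Take $A=A_i$, any $m\in A_{i'}$, and $\beta=c\eta_i^s$, so that $D=D_i$. Then $|\Sigma_s(A)|\ge\beta N^k$ by \eqref{eq:waring}, and $m$ has no prime factor $p\le D_i$, because such $p$ divide $W_{i+1}\mid W_{i'}$. Corollary~\ref{cor:cover} applies with $j=\lceil2D_r\rceil$, and $j,s,N_0$ do not depend on the coloring.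
\end{proof}

The bound obtained is weak in $r$: the threshold $N_0$ exceeds the product of the primes up to $D_0\ge(4r)^s$. To do better we avoid the circle altogether by using only primes of $(N/2,N]$, which have no small prime factors at all. They have density about $1/\log N$, but the representation numbers for powers of primes are smaller by the matching factor $(\log N)^{-s}$.

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:poly}]
By Hua's theorem \cite[Theorem~11]{Hua}, for $s\ge2^k+1$ the number $R(n)$ of ordered representations of $n$ as a sum of $s$ $k$-th powers of primes is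
\[
\mathfrak{S}(n)\frac{\Gamma(1/k)^s}{\Gamma(s/k)}\frac{n^{s/k-1}}{(\log n)^s}+O\Big(\frac{n^{s/k-1}\log\log n}{(\log n)^{s+1}}\Big)
\]
with $\mathfrak{S}(n)$ bounded. So $R(n)\ll_kn^{s/k-1}(\log n)^{-s}$ for $n\ge2$. Let $N\ge4$. By Chebyshev's estimates $(N/2,N]$ contains $\gg N/\log N$ primes; let $A$ be the set of those with the most frequent color, so $|A|\gg N/(r\log N)$. Every $n\in\Sigma_s(A)$ satisfies $N\le(N/2)^2\le n\le sN^k$, so $R(n)\ll_kN^{s-k}(\log N)^{-s}$. Therefore
\[
|\Sigma_s(A)|\ge\frac{|A|^s}{\max_{n\in\Sigma_s(A)}R(n)}\ge\beta N^k,\qquad\beta=c\,r^{-s},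
\]
with some $c=c(k)\in(0,1]$. Let $D=(s2^k+1)/\beta\ll_kr^s$. Any $m\in A$ is a prime greater than $N/2$, so it has no prime factor $p\le D$ once $N\ge2D$. Corollary~\ref{cor:cover} applies with $N_0=\lceil4+2D\rceil$ and $j=\lceil2D\rceil$, both $\ll_kr^s$, and gives $C(r,k)\ll_kjN_0^k\ll_kr^{s(k+1)}$.
\end{proof}

\section{The exponent one: reduction to an energy bound}\label{sec:energy}

The last proof represents all large $n$ with $O_k(r^s)$ summands. The loss occurs in the bound for $|\Sigma_s(A)|$, where the representations by elements of $A$ were bounded by all representations. To reach $r^{1+o(1)}$ we must use that the summands lie in $A$.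

Suppose that $A$ has measure $\delta$ for a probability measure $\pi$ on the integers of $(N/2,N]$, and put $\hat f(\alpha)=\sum_{x\in A}\pi(x)e(\alpha x^k)$. Write $\hat f(\alpha)^s=\sum_nR_A(n)e(\alpha n)$. The weighted representation numbers $R_A(n)\ge0$ vanish outside $\Sigma_s(A)$ and sum to $\delta^s$, so the Cauchy--Schwarz inequality and Parseval's identity give
\begin{equation}\label{eq:CS}
\delta^{2s}\le|\Sigma_s(A)|\sum_nR_A(n)^2=|\Sigma_s(A)|\int_0^1|\hat f(\alpha)|^{2s}\,d\alpha .
\end{equation}
The integral is the additive energy of the $k$-th powers of $A$. We want to bound it by about $\delta^{2s-1}N^{-k}$, which yields a sumset of density about $\delta$. No larger exponent is possible: if $A$ consists of the integers in $((1-\delta/2)N,N]$, then $\Sigma_s(A)$ lies in an interval of length at most $sk\delta N^k$. The exponent $2s-1$ is the one in the Hausdorff--Young inequality, which we recall. Let $\sigma\ge2$ and $1/\sigma+1/\sigma'=1$. For $G:\mathbb{Z}/n\to\mathbb{C}$ and $h\in L^{\sigma'}(\mathbb{R})\cap L^1(\mathbb{R})$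 put $\hat G(\xi)=\mathbb{E}_yG(y)e(\xi y/n)$ and $\hat h(\gamma)=\int h(y)e(\gamma y)\,dy$. Then
\begin{equation}\label{eq:HY}
\Big(\sum_\xi|\hat G(\xi)|^\sigma\Big)^{1/\sigma}\le\big(\mathbb{E}_y|G(y)|^{\sigma'}\big)^{1/\sigma'},\qquad\|\hat h\|_{L^\sigma(\mathbb{R})}\le\|h\|_{L^{\sigma'}(\mathbb{R})}.
\end{equation}
For $\sigma=2s$ and the indicator of a set of measure $\delta$, the $2s$-th power of the right side is $\delta^{2s-1}$. So our goal is a Hausdorff--Young inequality for the $k$-th powers, with a loss $\delta^{-\varepsilon}$ that Theorem~\ref{thm:large}(a) shows to be of the right kind.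

To have a partner $m$ at hand we work from the start with integers free of primes up to a level $w$. Since $w$ must exceed $D$, which is determined by the constant in the energy bound, that constant must not depend on $w$. This uniformity is the main constraint in what follows.

\subsection*{Parameters}
Fix $k\ge2$ and $\varepsilon\in(0,1]$. Put
\[
t=2^{k-1}+1,\qquad s=2t=2^k+2\ge6,\qquad\frac1u=1-\frac1{2s},\qquad\frac1v=1-\frac{1+\varepsilon}{2s}.
\]
Then $1<u<v<2$, the exponent $u$ is conjugate to $2s$, and $2s/u=2s-1$, $2s/v=2s-1-\varepsilon$. Constants $C,c$ depend only on $k$ and $\varepsilon$ unless indicated.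

We shall split the integers into residue classes on which $x^k$ shows no bias modulo small prime powers beyond a fixed congruence. For a prime $p$ put $h_p=e_p=1$ if $p\nmid k$; if $p^a$ with $a\ge1$ is the exact power of $p$ dividing $k$, put $h_p=2$ and $e_p=a+2$.

\begin{lemma}\label{lem:padic}
Let $b$ be a unit of $\mathbb{Z}_p$. If $x$ is uniformly distributed on $b+p^{h_p}\mathbb{Z}_p$, then $x^k$ is uniformly distributed on $b^k+p^{e_p}\mathbb{Z}_p$. Consequently:
\begin{enumerate}
\item[(a)] for $x$ coprime to $p$, the residue $x^k\bmod p^{e_p}$ depends only on $x\bmod p^{h_p}$;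
\item[(b)] if $j>e_p$ and $p\nmid a$, the average of $e(ax^k/p^j)$ over the residues $x$ modulo $p^j$ with $x\equiv b\pmod{p^{h_p}}$ is $0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $h=h_p$, $e=e_p$ and $U_i=1+p^i\mathbb{Z}_p$. Multiplication by a unit preserves the additive Haar measure, so the uniform distribution on $U_i$ is the Haar measure of this multiplicative group, and since $b+p^h\mathbb{Z}_p=bU_h$ and $b^k+p^e\mathbb{Z}_p=b^kU_e$ we may take $b=1$. An isomorphism of compact groups preserves normalized Haar measure, so it suffices to show that $x\mapsto x^k$ is an isomorphism $U_h\to U_e$. The $p$-adic logarithm is an isomorphism $U_i\to p^i\mathbb{Z}_p$ for $i\ge1$ if $p$ is odd and for $i\ge2$ if $p=2$. It turns $x\mapsto x^k$ into multiplication by $k$, which maps $p^h\mathbb{Z}_p$ isomorphically onto $kp^h\mathbb{Z}_p=p^e\mathbb{Z}_p$. This covers all cases except $p=2\nmid k$, where $h=e=1$; there $U_1=\{\pm1\}\times U_2$, and $x\mapsto x^k$ with $k$ odd is an automorphism of both factors. Part (a) is immediate.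 In (b) the average equals $e(ab^k/p^j)$ times the average of $e(az/p^{j-e})$ over $z$ modulo $p^{j-e}$, which vanishes.
\end{proof}

For $k=p=2$ we have $h_2=2$, $e_2=3$: the classes $1,5,9,13$ modulo $16$ have squares $1,9,1,9$, equidistributed in $1+8\mathbb{Z}$. The choice $h_2=1$, $e_2=2$ would fail, as odd squares are not equidistributed in $1+4\mathbb{Z}$.

For a real parameter $w\ge k^2$ let
\[
W=\prod_{p\le w}p^{h_p},\qquad W'=\prod_{p\le w}p^{e_p},\qquad Y=(\mathbb{Z}/W)^*.
\]
By Lemma~\ref{lem:padic}(a), $b^k\bmod W'$ is well defined for $b\in Y$. ``For $N$ large'' means for $N\ge N(k,\varepsilon,r,w)$. Let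
\[
X=\{x\in(N/2,N]:(x,W)=1\},\qquad X_b=\{x\in X:x\equiv b\ (\mathrm{mod}\ W)\}\quad(b\in Y).
\]
Then $|X_b|=N/(2W)+O(1)\ge N/(4W)$ for $N$ large. The weights $\pi(x)=1/(|Y||X_b|)$ for $x\in X_b$ form a probability measure on $X$, with $\sum_x\pi(x)g(x)=\mathbb{E}_{b\in Y}\mathbb{E}_{x\in X_b}g(x)$.

\begin{proposition}[Energy bound]\label{prop:energy}
There is $C=C(k,\varepsilon)$ with the following property. Let $r\ge2$, $w\ge w_0:=(2^{k+4}r^6)^2$, and let $N$ be large. Let $A\subset X$, $f=1_A$, $\hat f(\alpha)=\mathbb{E}_{b\in Y}\mathbb{E}_{x\in X_b}f(x)e(\alpha x^k)$, and assume $\delta:=\hat f(0)\ge1/r$. Then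
\[
N^k\int_0^1|\hat f(\alpha)|^{2s}\,d\alpha\le C(1+\log r)^2\,\delta^{2s-1-\varepsilon}.
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:large}(b) from Proposition~\ref{prop:energy}]
Choose $c'=c'(k,\varepsilon)\in(0,1]$ such that $C(1+\log r)^2\le r^\varepsilon/c'$ for all $r\ge2$. Put $\beta=c'r^{-1-2\varepsilon}$, $D=(s2^k+1)/\beta$ and $w=\max(w_0,D)$; these depend only on $r,k,\varepsilon$. Let $N$ be large. Some color class $A\subset X$ has measure $\delta\ge1/r$. By \eqref{eq:CS} and Proposition~\ref{prop:energy},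
\[
|\Sigma_s(A)|\ge\frac{\delta^{1+\varepsilon}N^k}{C(1+\log r)^2}\ge\beta N^k .
\]
Any $m\in A$ is coprime to all primes up to $w\ge D$. So Corollary~\ref{cor:cover} applies with $j=\lceil2D\rceil$ and some $N_0=N_0(r,k,\varepsilon)$: every $n\ge n_0:=jsN_0^k$ is a monochromatic sum of at most $2\cdot4^kjs\le C(k,\varepsilon)r^{1+2\varepsilon}$ $k$-th powers.
\end{proof}

The proof of Proposition~\ref{prop:energy} has three parts. At frequencies $a/W'+\gamma/N^k$ with $\gamma$ bounded, $e(\alpha x^k)$ depends only on the class $b$ of $x$ and on the real number $x^k/N^k$; Section~\ref{sec:local} proves the desired inequality in this model $Y\times\mathbb{R}$, uniformly in $w$. Section~\ref{sec:expsums} shows that the exponential sums over $X_b$ are small away from these frequencies. Section~\ref{sec:proof} covers the set where $\hat f$ is large by few translates of them and applies the model inequality to each translate.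

\section{A Hausdorff--Young inequality for $k$-th power residues}\label{sec:local}

Let $Y_p=(\mathbb{Z}/p^{h_p})^*$, and for $g:Y_p\to\mathbb{C}$ put $\|g\|_a=(\mathbb{E}_b|g(b)|^a)^{1/a}$ and
\[
T_pg(\xi)=\mathbb{E}_{b\in Y_p}\,g(b)\,e(\xi b^k/p^{e_p}),\qquad\xi\in\mathbb{Z}/p^{e_p}.
\]
Since the norms are taken for a probability measure, $\|g\|_1\le\|g\|_u\le\|g\|_v$.

\begin{lemma}\label{lem:local}
There are constants $K_p\ge1$, depending only on $p,k,\varepsilon$, with $K:=\prod_pK_p<\infty$ and
\[
\sum_\xi|T_pg(\xi)|^{2s}\le K_p\|g\|_v^{2s}\qquad\text{for all } g:Y_p\to\mathbb{C}.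
\]
\end{lemma}

\begin{remark}\label{rem:eps}
The lemma fails for $\varepsilon=0$, that is, with $u$ in place of $v$. Let $p\equiv1\pmod k$, let $g$ be the indicator of the $k$ solutions of $b^k=1$, and $\delta=k/(p-1)$. Then $|T_pg(\xi)|=\delta$ for all $\xi$, so the left side is $p\delta^{2s}$, while $\|g\|_u^{2s}=\delta^{2s-1}$. The ratio is $p\delta>k$ for each of these primes, the same factor $k$ as in the proof of Theorem~\ref{thm:large}(a). With $v$ the ratio is $p\delta^{1+\varepsilon}$, which tends to $0$ as $p\to\infty$.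
\end{remark}

We need the bound
\begin{equation}\label{eq:gauss}
\Big|\sum_{x\bmod p}e(\xi x^k/p)\Big|\le(k-1)\sqrt p\qquad(p\nmid\xi),
\end{equation}
which holds because the sum equals $\sum_\chi\sum_y\chi(y)e(\xi y/p)$ over the at most $k-1$ non-trivial characters $\chi$ modulo $p$ with $\chi^k$ trivial, and each inner Gauss sum has modulus $\sqrt p$. Removing the term $x=0$ gives
\begin{equation}\label{eq:T1}
\big|\mathbb{E}_{b\in(\mathbb{Z}/p)^*}e(\xi b^k/p)\big|\le\frac{k\sqrt p}{p-1}\le2kp^{-1/2}\qquad(p\nmid\xi).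
\end{equation}

\begin{proof}[Proof of Lemma~\ref{lem:local}]
A direct use of \eqref{eq:HY} gives a constant $2k^3$ for every $p$ (Step~1). This serves for finitely many primes; for the others we need $1+O(p^{1-s})$. The constant function is close to extremal, so we treat functions near it by expansion (Step~3) and functions far from it by the gap between $\|g\|_u$ and $\|g\|_v$ (Step~4). That gap is only a fixed factor greater than $1$, too small to absorb $2k^3$, so the constant must first be improved to nearly $1$ (Step~2).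

\emph{Step 1: a crude bound.} For all real $\sigma\ge2$ with conjugate exponent $\sigma'$,
\begin{equation}\label{eq:crude}
\sum_\xi|T_pg(\xi)|^\sigma\le2k^3\|g\|_{\sigma'}^\sigma .
\end{equation}
Let $n=p^{e_p}$ and push $g$ forward to $\mathbb{Z}/n$ by $G(y)=\frac n{|Y_p|}\sum_{b^k=y}g(b)$, so that $T_pg=\hat G$. If the fibers of $b\mapsto b^k$ have at most $m_p$ elements, H\"older's inequality on each fiber gives
\[
\mathbb{E}_y|G(y)|^{\sigma'}\le\frac1n\Big(\frac n{|Y_p|}\Big)^{\sigma'}m_p^{\sigma'-1}\sum_b|g(b)|^{\sigma'}=\Big(\frac{nm_p}{|Y_p|}\Big)^{\sigma'-1}\|g\|_{\sigma'}^{\sigma'} .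
\]
As $(\sigma'-1)\sigma/\sigma'=1$, \eqref{eq:HY} yields \eqref{eq:crude} with the constant $nm_p/|Y_p|$. If $p\nmid k$, then $m_p\le k$ and the constant is at most $kp/(p-1)\le2k$. If $p\mid k$, then $m_p\le|Y_p|$ and the constant is at most $p^{e_p}\le kp^2\le k^3$.

With $\sigma=2s$ this shows that $K_p=2k^3$ is admissible for every $p$. From now on $p>k$, so $h_p=e_p=1$, and $T=T_p$. By orthogonality,
\[
\sum_\xi|Tg(\xi)|^{2s}=p\,\mathbb{E}_{b_1,\dots,b_{2s}}1_{b_1^k+\dots+b_s^k=b_{s+1}^k+\dots+b_{2s}^k}\prod_{i\le s}g(b_i)\prod_{i>s}\overline{g(b_i)},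
\]
which does not decrease when $g$ is replaced by $|g|$. So we may assume $g\ge0$ and, by homogeneity, $\mathbb{E}g=1$.

\emph{Step 2: a nearly sharp bound.} For each $\kappa\in(0,1)$ there is $p_1(\kappa,k,\varepsilon)$ such that for $p\ge p_1$
\begin{equation}\label{eq:sharp}
\sum_\xi|Tg(\xi)|^{2s}\le(1+\kappa)\|g\|_u^{2s}+\kappa\|g\|_v^{2s}.
\end{equation}
The loss in Step~1 arises because $G$ is concentrated on the $k$-th power residues, with up to $k$ preimages each. We smooth $G$ by a convolution that keeps its few large Fourier coefficients and under which the $k$-th powers look equidistributed.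

Let $\eta\in(0,1)$ and $\Lambda=\{\xi:|Tg(\xi)|\ge\eta\|g\|_u\}$. By \eqref{eq:crude} with $\sigma=2s$ we have $|\Lambda|\le R:=2k^3\eta^{-2s}$. For the small coefficients take $\sigma=2s/(1+\varepsilon)\ge2$, so that $\sigma'=v$; then \eqref{eq:crude} gives
\[
\sum_{\xi\notin\Lambda}|Tg|^{2s}\le(\eta\|g\|_u)^{2s-\sigma}\,2k^3\|g\|_v^\sigma\le2k^3\eta^{2s-\sigma}\|g\|_v^{2s},
\]
and $2s-\sigma>0$ because $\varepsilon>0$. For $0<\rho<1/7$ let $B$ be the Bohr set of all $z\in\mathbb{Z}/p$ such that $\xi z/p$ is within $\rho$ of an integer for every $\xi\in\Lambda$. Then $|B|\ge\rho^{|\Lambda|}p\ge\rho^Rp$ \cite[Lemma~4.20]{TV}: by averaging, some cube of side $\rho$ in $(\mathbb{R}/\mathbb{Z})^\Lambda$ contains at least $\rho^{|\Lambda|}p$ of the points $(\xi z/p)_{\xi\in\Lambda}$, and differences of such $z$ lie in $B$. Let $\mu$ be the law of $z-z'$ with $z,z'$ independent and uniform on $B$, and put $\hat\mu(\xi)=\sum_z\mu(z)e(\xi z/p)=|\mathbb{E}_{z\in B}e(\xi z/p)|^2$. Then $\mu$ is symmetric, $\hat\mu\ge0$, $\hat\mu(0)=1$, and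 $\sum_\xi\hat\mu(\xi)=p\mu(0)=p/|B|\le\rho^{-R}$. For $\xi\in\Lambda$ we have $\hat\mu(\xi)\ge\cos^2(2\pi\rho)\ge1-40\rho^2>0$.

Let $G'(y)=\sum_z\mu(z)G(y+z)$, so $\widehat{G'}=\hat\mu\cdot Tg$. Then $G'(y)=\sum_b\omega_y(b)g(b)$ with $\omega_y(b)=\frac p{p-1}\mu(b^k-y)\ge0$. Fourier inversion for $\mu$ and \eqref{eq:T1} give, for every $y$,
\[
\sum_b\omega_y(b)=\sum_\xi\hat\mu(\xi)\,T1(\xi)\,e(-\xi y/p)\le1+\zeta,\qquad\zeta:=2kp^{-1/2}\rho^{-R}.
\]
By H\"older's inequality $G'(y)^u\le(1+\zeta)^{u-1}\sum_b\omega_y(b)g(b)^u$. Since $\mathbb{E}_y\omega_y(b)=1/(p-1)$, averaging over $y$ gives $\mathbb{E}_yG'(y)^u\le(1+\zeta)^{u-1}\|g\|_u^u$. We raise this to the power $2s/u$, note $2s(u-1)/u=1$, and apply \eqref{eq:HY}: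
\[
\sum_{\xi\in\Lambda}|Tg|^{2s}\le(1-40\rho^2)^{-2s}\sum_\xi|\widehat{G'}|^{2s}\le(1-40\rho^2)^{-2s}(1+\zeta)\|g\|_u^{2s}.
\]
Choosing $\eta$ small, then $\rho$ small, then $p$ large, all independently of $g$, proves \eqref{eq:sharp}.

\emph{Step 3: functions near the constant.} Let $h=g-1\ge-1$, and measure the deviation of $g$ from $1$ by $V=\mathbb{E}\min(h^2,|h|^v)$; the minimum is $h^2$ where $|h|\le1$ and $h^v$ where $h>1$. The function $\psi(x)=(1+x)^v-1-vx$ on $[-1,\infty)$ is strictly convex with $\psi(0)=\psi'(0)=0$, hence positive for $x\ne0$, and $\psi(x)/\min(x^2,|x|^v)$ tends to $v(v-1)/2$ at $0$ and to $1$ at $\infty$. So $\psi(x)\ge c_0\min(x^2,|x|^v)$ with $c_0=c_0(k,\varepsilon)>0$. Since $\mathbb{E}h=0$, $\|g\|_v\ge1$ and $2s\ge v$,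
\begin{equation}\label{eq:convex}
\|g\|_v^{2s}\ge\mathbb{E}g^v=1+\mathbb{E}\psi(h)\ge1+c_0V .
\end{equation}
Fix $V_0\in(0,1]$ with $3^{2s}\cdot4k^3V_0^{s-1}\le c_0$, and suppose $V\le V_0$. Write $g=1+h_1+h_2$ with $h_1=h1_{|h|\le1}$ and $h_2=h1_{h>1}$, so that $V=\mathbb{E}h_1^2+\mathbb{E}h_2^v$. By \eqref{eq:T1}, $\sum_{\xi\ne0}|T1|^{2s}\le(2k)^{2s}p^{1-s}$. Since $|Th_1|\le\mathbb{E}|h_1|\le V^{1/2}$, \eqref{eq:crude} with $\sigma=2$ gives $\sum_\xi|Th_1|^{2s}\le V^{s-1}\cdot2k^3V$. Since $h_2$ takes values in $\{0\}\cup(1,\infty)$ and $u<v$, \eqref{eq:crude} with $\sigma=2s$ gives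
\[
\sum_\xi|Th_2|^{2s}\le2k^3(\mathbb{E}h_2^u)^{2s-1}\le2k^3V^{2s-1}\le2k^3V^s .
\]
Now $Tg(0)=1$, and $|z_1+z_2+z_3|^{2s}\le3^{2s}\sum_i|z_i|^{2s}$, so by \eqref{eq:convex}
\[
\sum_\xi|Tg|^{2s}\le1+(6k)^{2s}p^{1-s}+3^{2s}\cdot4k^3V^s\le1+(6k)^{2s}p^{1-s}+c_0V\le\big(1+(6k)^{2s}p^{1-s}\big)\|g\|_v^{2s}.
\]

\emph{Step 4: functions far from the constant.} Suppose $V>V_0$, and let $Z=\|g\|_v^{2s}\ge1+c_0V_0$. We have $\frac1u=\frac\varepsilon{1+\varepsilon}\cdot1+\frac1{1+\varepsilon}\cdot\frac1v$, so H\"older's inequality gives $\|g\|_u\le\|g\|_1^{\varepsilon/(1+\varepsilon)}\|g\|_v^{1/(1+\varepsilon)}$, that is, $\|g\|_u^{2s}\le Z^{1/(1+\varepsilon)}$. By \eqref{eq:sharp}, for $p\ge p_1(\kappa,k,\varepsilon)$,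
\[
\sum_\xi|Tg|^{2s}\le Z\big[(1+\kappa)(1+c_0V_0)^{-\varepsilon/(1+\varepsilon)}+\kappa\big]\le Z
\]
when $\kappa=\kappa(k,\varepsilon)$ is small enough.

So we may take $K_p=1+(6k)^{2s}p^{1-s}$ for $p\ge p_0(k,\varepsilon)$ and $K_p=2k^3$ otherwise. As $s\ge6$, the product converges.
\end{proof}

We now combine the primes $p\le w$ and the real place. For $H:Y\times\mathbb{R}\to\mathbb{C}$ put $\|H\|_a^a=\mathbb{E}_{b\in Y}\int|H(b,y)|^a\,dy$ and
\[
\mathcal{T}H(a,\gamma)=\mathbb{E}_{b\in Y}\int H(b,y)\,e(ab^k/W')\,e(\gamma y)\,dy\qquad(a\in\mathbb{Z}/W',\ \gamma\in\mathbb{R}).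
\]

\begin{lemma}\label{lem:tensor}
If $H$ is bounded, measurable and supported in $Y\times[-1,2]$, then
\[
\sum_{a\bmod W'}\int_{\mathbb{R}}|\mathcal{T}H(a,\gamma)|^{2s}\,d\gamma\le3K\|H\|_v^{2s}.
\]
\end{lemma}

\begin{proof}
By the Chinese remainder theorem $Y=\prod_{p\le w}Y_p$, and $a/W'\equiv\sum_{p\le w}a_p/p^{e_p}\pmod1$ defines a bijection between $a\in\mathbb{Z}/W'$ and tuples $(a_p)$. Then $e(ab^k/W')=\prod_pe(a_pb^k/p^{e_p})$, so $\mathcal{T}$ is the tensor product of the $T_p$, $p\le w$, and of the Fourier transform $T_\infty$ on functions on $[-1,2]$. By \eqref{eq:HY} and H\"older's inequality on an interval of length $3$,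
\[
\|T_\infty h\|_{2s}^{2s}\le\|h\|_u^{2s}\le3^{2s(1/u-1/v)}\|h\|_v^{2s}=3^\varepsilon\|h\|_v^{2s}\le3\|h\|_v^{2s}.
\]
It remains to see that norms of operators $L^v\to L^{2s}$ multiply. Let $T_i$ act on the variable $b_i$, with output variable $\xi_i$ and norm at most $N_i$ $(i=1,2)$. Minkowski's integral inequality states that for $v\le2s$ the mixed norms of a function $\Phi(b_1,\xi_2)$ satisfy $\big\|\|\Phi\|_{L^v_{b_1}}\big\|_{L^{2s}_{\xi_2}}\le\big\|\|\Phi\|_{L^{2s}_{\xi_2}}\big\|_{L^v_{b_1}}$. Hence
\[
\|T_1T_2g\|_{L^{2s}_{\xi_1,\xi_2}}\le N_1\big\|\|T_2g\|_{L^v_{b_1}}\big\|_{L^{2s}_{\xi_2}}\le N_1\big\|\|T_2g\|_{L^{2s}_{\xi_2}}\big\|_{L^v_{b_1}}\le N_1N_2\|g\|_{L^v_{b_1,b_2}} .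
\]
Induction on the number of factors, Lemma~\ref{lem:local} and $\prod_{p\le w}K_p\le K$ finish the proof.
\end{proof}

\section{Exponential sums over the classes $X_b$}\label{sec:expsums}

For $b\in Y$ and real $\theta$ let
\[
\phi_b(\theta)=\mathbb{E}_{x\in X_b}e(\theta x^k),\qquad F(\theta)=\mathbb{E}_{b\in Y}\phi_b(\theta),\qquad\tau(\theta)=N^k\operatorname{dist}\big(\theta,\tfrac1{W'}\mathbb{Z}\big).
\]
At $\theta=a/W'$ the function $e(\theta x^k)$ is constant on $X_b$, so $|\phi_b(\theta)|=1$. We show that $\phi_b$ is small elsewhere, and that $F$ obeys a mean value bound of the expected order, uniformly in $w$.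

\begin{lemma}\label{lem:pointwise}
For $N$ large, all $b\in Y$ and all $\theta\in\mathbb{R}$,
\[
|\phi_b(\theta)|\le2^k\Big(w^{-1/2}+\min\Big(1,\frac1{\tau(\theta)}\Big)\Big).
\]
\end{lemma}

\begin{lemma}\label{lem:mean}
There is $C_1=C_1(k)$ such that for $N$ large, $N^k\int_0^1|F(\alpha)|^{2t}\,d\alpha\le C_1$.
\end{lemma}

Both proofs use the circle method. For coprime $a,q$ with $1\le q\le N^{1/4}$ let $\mathfrak{N}(q,a)$ be the set of $\theta$ with $|\theta-a/q|\le N^{1/4-k}/q$, and let $\mathfrak{N}$ be the union of these arcs.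

\subsection*{Outside the arcs}
By Dirichlet's theorem each $\theta$ has an approximation $|\theta-a/q|\le N^{1/4-k}/q\le q^{-2}$ with $(a,q)=1$ and $1\le q\le N^{k-1/4}$; if $\theta\notin\mathfrak{N}$, then $q>N^{1/4}$. Weyl's inequality \cite[Lemma~2.4]{Vaughan} states that if $|\theta-a/q|\le q^{-2}$ with $(a,q)=1$ and $\Phi(x)=\theta x^k+\cdots$ is a real polynomial whose other terms have degree less than $k$, then for every $\eta>0$
\[
\sum_{x\le M}e(\Phi(x))\ll_{k,\eta}M^{1+\eta}\big(q^{-1}+M^{-1}+qM^{-k}\big)^{2^{1-k}}.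
\]
For $M=N$ and $M=\lfloor N/2\rfloor$ the bracket is $\ll_kN^{-1/4}$, so with $\eta=c:=2^{-k-2}$ the sums are $\ll_kN^{1-c}$. Detecting the class $b$ by additive characters,
\[
\sum_{x\in X_b}e(\theta x^k)=\frac1W\sum_{l\bmod W}e(-lb/W)\sum_{N/2<x\le N}e(\theta x^k+lx/W),
\]
and dividing by $|X_b|\ge N/(4W)$, we obtain
\begin{equation}\label{eq:minor}
|\phi_b(\theta)|\ll_kWN^{-c}\qquad(\theta\notin\mathfrak{N}).
\end{equation}

\subsection*{On the arcs}
Let $\theta=a/q+\gamma\in\mathfrak{N}(q,a)$. Split $X_b$ into the $q$ classes $x\equiv z\pmod{qW}$ with $z\equiv b\pmod W$; on each, $e(ax^k/q)=e(az^k/q)$. For a smooth function $g$ and an interval $J$ of length $qW$ with left endpoint $x$, the value $g(x)$ differs from the mean of $g$ over $J$ by at most $\int_J|g'|$. For $g(x)=e(\gamma x^k)$ we have $\int_{N/2}^N|g'|\le2\pi|\gamma|N^k$, so the sum of $g$ over one class is $\frac1{qW}\int_{N/2}^Ng+O(1+|\gamma|N^k)$. Since $q\le N^{1/4}$, $|\gamma|N^k\le N^{1/4}$ and $|X_b|=N/(2W)+O(1)$, we get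
\begin{equation}\label{eq:major}
\phi_b(\theta)=A_b(q,a)I(\gamma)+O(WN^{-1/2}),
\end{equation}
where $A_b(q,a)$ is the average of $e(az^k/q)$ over the $q$ classes $z$, and $I(\gamma)=\frac2N\int_{N/2}^Ne(\gamma x^k)\,dx$. The substitution $y=x^k$ introduces the decreasing weight $\frac1ky^{1/k-1}$, whose maximum is $\frac1k(N/2)^{1-k}$, and integration by parts bounds the integral by this maximum divided by $\pi|\gamma|$. Thus
\begin{equation}\label{eq:I}
|I(\gamma)|\le\min\Big(1,\frac{2^k}{N^k|\gamma|}\Big).
\end{equation}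

Write $a/q\equiv\sum a_p/p^j\pmod1$, the sum over the exact prime powers $p^j$ dividing $q$, with $p\nmid a_p$. By the Chinese remainder theorem modulo $qW$, the average factors as $A_b(q,a)=\prod_pA_{b,p}$, where $A_{b,p}$ is the average of $e(a_px^k/p^j)$ over $x\equiv b\pmod{p^{h_p}}$ if $p\le w$, and over all $x$ modulo $p^j$ if $p>w$. Always $|A_{b,p}|\le1$. By Lemma~\ref{lem:padic}(b),
\begin{equation}\label{eq:vanish}
A_{b,p}=0\qquad\text{if } p\le w\text{ and } j>e_p .
\end{equation}
Let $p>w$, so $p\nmid k$, and let $\varrho_j=p^{-j}\big|\sum_{x\bmod p^j}e(a_px^k/p^j)\big|$. These sums are evaluated in \cite[\S4.3]{Vaughan}; here is the short argument. We have $\varrho_1\le kp^{-1/2}$ by \eqref{eq:gauss}. For $j\ge2$ the units $x$ contribute $0$ by Lemma~\ref{lem:padic}(b), and the terms $x=px'$ with $x'$ modulo $p^{j-1}$ are $e(a_px'^k/p^{j-k})$. So $\varrho_j=p^{-1}$ for $2\le j\le k$, and $\varrho_j=p^{-1}\varrho_{j-k}$ for $j>k$. By induction on $j$ in steps of $k$,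
\begin{equation}\label{eq:rho}
\varrho_j\le kp^{-1/2}\quad\text{and}\quad\varrho_j\le kp^{-j/k}\qquad(j\ge1).
\end{equation}

\begin{proof}[Proof of Lemma~\ref{lem:pointwise}]
For $N$ large the error terms in \eqref{eq:minor} and \eqref{eq:major} are at most $w^{-1/2}$. This settles $\theta\notin\mathfrak{N}$. Let $\theta=a/q+\gamma\in\mathfrak{N}(q,a)$. If $q\nmid W'$, some exact prime power $p^j$ of $q$ has either $p\le w$ and $j>e_p$, or $p>w$. By \eqref{eq:vanish} and \eqref{eq:rho}, $|A_b(q,a)|\le kw^{-1/2}$, so $|\phi_b(\theta)|\le(k+1)w^{-1/2}\le2^kw^{-1/2}$. If $q\mid W'$, then $a/q\in\frac1{W'}\mathbb{Z}$, so $\tau(\theta)\le N^k|\gamma|$, and \eqref{eq:I} gives $|\phi_b(\theta)|\le\min(1,2^k/\tau(\theta))+w^{-1/2}$.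
\end{proof}

We shall use the following positivity principle: if $0\le a_x\le a_x'$ and $l$ is a positive integer, then $\int_0^1|\sum_xa_xe(\alpha x^k)|^{2l}d\alpha\le\int_0^1|\sum_xa_x'e(\alpha x^k)|^{2l}d\alpha$, because each side is the weighted number of solutions of $x_1^k+\dots+x_l^k=x_{l+1}^k+\dots+x_{2l}^k$.

\begin{proof}[Proof of Lemma~\ref{lem:mean}]
Hua's lemma states that $\int_0^1|\sum_{x\le N}e(\alpha x^k)|^{2^k}d\alpha\ll_{k,\eta}N^{2^k-k+\eta}$ for every $\eta>0$. The coefficients $\pi(x)$ of $F$ are at most $4W/N$, so positivity gives $\int_0^1|F|^{2^k}\ll_kW^{2^k}N^{-k+c}$. As $2t=2^k+2$, two further factors bounded by \eqref{eq:minor} show that the complement of $\mathfrak{N}$ contributes $\ll_kW^{2t}N^{-k-c}=o(N^{-k})$. The dependence on $W$ is harmless here because a power of $N$ is saved.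

On $\mathfrak{N}(q,a)$ we average \eqref{eq:major} over $b$: $F=A(q,a)I(\gamma)+O(WN^{-1/2})$ with $A=\mathbb{E}_bA_b$. Modulo $1$ the arcs have total length at most $\sum_{q\le N^{1/4}}q\cdot2N^{1/4-k}/q\le2N^{1/2-k}$, so the error term contributes $\ll_kN^{1/2-k}(WN^{-1/2})^{2t}=o(N^{-k})$, as $2t\ge6$. By \eqref{eq:I}, $\int_{\mathbb{R}}|I|^{2t}\ll_kN^{-k}$, so the main term contributes $\ll_kN^{-k}\sum_q\sum_a|A(q,a)|^{2t}$, with $a$ running over the units modulo $q$. The components of $b$ at different primes are independent, so $A(q,a)=\prod_pA_p(p^j,a_p)$, where $A_p(p^j,a)$ is the average of $e(ax^k/p^j)$ over the units $x$ if $p\le w$ and over all $x$ if $p>w$. As $a\mapsto(a_p)$ is a bijection,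
\[
\sum_q\sum_a|A(q,a)|^{2t}=\prod_p\Big(1+\sum_{j\ge1}\ \sum_{a\in(\mathbb{Z}/p^j)^*}|A_p(p^j,a)|^{2t}\Big).
\]
If $p\mid k$, then $p\le w$ and only $j\le e_p$ contribute by \eqref{eq:vanish}, so the factor is at most $p^{e_p}\le k^3$. If $p\le w$ and $p\nmid k$, only $j=1$ contributes, and \eqref{eq:T1} bounds the factor by $1+(2k)^{2t}p^{1-t}$ with $t\ge3$. If $p>w$, then \eqref{eq:rho} and $2t/k=(2^k+2)/k\ge3$ bound the factor by $1+k^{2t}\sum_{j\ge1}p^{-2j}\le1+2k^{2t}p^{-2}$. The product is therefore $O_k(1)$, uniformly in $w$.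
\end{proof}

\section{Proof of the energy bound}\label{sec:proof}

Let $r,w,N,A,f,\delta$ be as in Proposition~\ref{prop:energy}, and put
\[
L=2^{k+2}r^3,\qquad L'=4r^3L=2^{k+4}r^6,\qquad\mathfrak{M}=\{\theta:\tau(\theta)\le L\}.
\]
Then $w\ge L'^2\ge k^2$, so $w^{-1/2}\le1/L'\le1/L$. The set $\mathfrak{M}$ is symmetric, $1$-periodic, and consists of the numbers $a/W'+\gamma/N^k$ with $|\gamma|\le L$.

\subsection*{Small values of $\hat f$}
Let $\Omega=\{\alpha\in\mathbb{R}/\mathbb{Z}:|\hat f(\alpha)|>\delta^2\}$. By positivity and Lemma~\ref{lem:mean}, $N^k\int_0^1|\hat f|^{2t}\le C_1$. This is the reason for the choice $s=2t$: outside $\Omega$ the remaining $2s-2t=s$ factors are each at most $\delta^2$, so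
\begin{equation}\label{eq:small}
N^k\int_{\Omega^c}|\hat f|^{2s}\le C_1\delta^{2s}.
\end{equation}

\subsection*{Covering the large values}
The set $\Omega$ need not lie in $\mathfrak{M}$: the set $A$ is arbitrary and may, for instance, be defined by the position of $\alpha_0x^k$ modulo $1$ for some $\alpha_0\notin\mathfrak{M}$. But frequencies whose differences avoid $\mathfrak{M}$ give almost orthogonal functions on $X$, so only few of them can correlate with $f$.

Let $\alpha_1,\dots,\alpha_M\in\Omega$ satisfy $\alpha_i-\alpha_j\notin\mathfrak{M}$ for $i\ne j$. Choose unimodular $c_i$ with $c_i\hat f(\alpha_i)=|\hat f(\alpha_i)|$. The Cauchy--Schwarz inequality for the measure $\pi$ and Lemma~\ref{lem:pointwise} give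
\[
M^2\delta^4\le\Big|\sum_x\pi(x)f(x)\sum_ic_ie(\alpha_ix^k)\Big|^2\le\delta\sum_{i,j}|F(\alpha_i-\alpha_j)|\le\delta\Big(M+M^2\,\frac{2^{k+1}}L\Big).
\]
Here $2^{k+1}/L=1/(2r^3)\le\delta^3/2$, so $M^2\delta^4/2\le\delta M$ and $M\le2\delta^{-3}\le2r^3$. Hence there is a maximal such family, which we fix, together with real representatives of the $\alpha_i$. By maximality and the symmetry of $\mathfrak{M}$, we have $\Omega\subset\bigcup_i(\alpha_i+\mathfrak{M})$.

\subsection*{Passing to the model}
On $\alpha_i+\mathfrak{M}$, the function $\hat f$ is the transform of $f(x)e(\alpha_ix^k)$ at a frequency $a/W'+\gamma/N^k$, which sees only the class $b$ of $x$ and the point $x^k/N^k$. To apply Lemma~\ref{lem:tensor} we need a function on $Y\times\mathbb{R}$ rather than point masses, so we spread each point over a window of width about $1/L$. Let $\Delta(y)=2L\max(0,1-2L|y|)$. Then $\int\Delta=1$, $\int\hat\Delta^2=\int\Delta^2=4L/3$, and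
\[
\hat\Delta(\gamma)=\Big(\frac{\sin(\pi\gamma/2L)}{\pi\gamma/2L}\Big)^2,
\]
so $\hat\Delta(\gamma)\ge4/\pi^2>1/3$ for $|\gamma|\le L$, and $\hat\Delta(\gamma)^2\le\min(1,(L/|\gamma|)^4)$ for all $\gamma$. Define
\[
H_i(b,y)=\mathbb{E}_{x\in X_b}f(x)\,e(\alpha_ix^k)\,\Delta(y-x^k/N^k),
\]
a bounded function supported in $Y\times[-1,2]$. Since $x^k\equiv b^k\pmod{W'}$ for $x\in X_b$,
\[
\mathcal{T}H_i(a,\gamma)=\hat\Delta(\gamma)\,\hat f\Big(\alpha_i+\frac a{W'}+\frac\gamma{N^k}\Big).
\]
Therefore, by Lemma~\ref{lem:tensor},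
\[
N^k\int_\Omega|\hat f|^{2s}\le3^{2s}\sum_i\sum_a\int_{|\gamma|\le L}|\mathcal{T}H_i(a,\gamma)|^{2s}\,d\gamma\le3^{2s+1}K\sum_i\|H_i\|_v^{2s}.
\]

Bounding each term separately would lose the factor $M$, which may be as large as $r^3$. Instead we interpolate between $L^1$ and $L^2$, and show that the $H_i$ share a total $L^2$ mass of about $\delta$. We have $\|H_i\|_1\le\delta$, and H\"older's inequality applied to $|H_i|^v=|H_i|^{2-v}|H_i|^{2(v-1)}$ gives $\|H_i\|_v^v\le\|H_i\|_1^{2-v}(\|H_i\|_2^2)^{v-1}$. We raise this to the power $2s/v=2s-1-\varepsilon$; as $(2-v)\frac{2s}v=2s-2-2\varepsilon$ and $(v-1)\frac{2s}v=1+\varepsilon$,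
\begin{equation}\label{eq:interp}
\sum_i\|H_i\|_v^{2s}\le\delta^{2s-2-2\varepsilon}\sum_i\big(\|H_i\|_2^2\big)^{1+\varepsilon}\le\delta^{2s-2-2\varepsilon}\Big(\sum_i\|H_i\|_2^2\Big)^{1+\varepsilon}.
\end{equation}

\subsection*{A Bessel inequality}
We claim that
\begin{equation}\label{eq:bessel}
\sum_i\|H_i\|_2^2\le B\delta,\qquad B:=2^k\big(2+10(1+\log L')\big)\ll_k1+\log r .
\end{equation}
Put $\theta_{i,\gamma}=\alpha_i+\gamma/N^k$, and let $\nu$ be the measure on pairs $(i,\gamma)$ given by counting in $i$ and $\hat\Delta(\gamma)^2d\gamma$ in $\gamma$. Its total mass is $4LM/3\le L'$. For fixed $b$ let $U$ be the linear map from $L^2(X_b)$, with the uniform probability, to $L^2(\nu)$ given by $Ug(i,\gamma)=\mathbb{E}_{x\in X_b}g(x)e(\theta_{i,\gamma}x^k)$. Plancherel's theorem in $y$ gives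
\[
\sum_i\int|H_i(b,y)|^2dy=\sum_i\int\big|\mathbb{E}_{x\in X_b}f(x)e(\theta_{i,\gamma}x^k)\big|^2\hat\Delta(\gamma)^2d\gamma=\|Uf\|_{L^2(\nu)}^2 .
\]
So it suffices to show $\|U\|^2\le B$ for every $b$: averaging $\|Uf\|^2\le B\,\mathbb{E}_{x\in X_b}f(x)^2$ over $b$ then gives \eqref{eq:bessel}.

We have $\|U\|^2=\|UU^*\|$, and $UU^*$ is the integral operator on $L^2(\nu)$ with the Hermitian kernel $\phi_b(\theta_{i,\gamma}-\theta_{j,\gamma'})$. By Schur's test, the norm of an operator with Hermitian kernel is at most the supremum over the first variable of the integral of the modulus of the kernel in the second variable: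
\[
\|U\|^2\le\sup_{i,\gamma}\sum_j\int|\phi_b(\theta_{i,\gamma}-\theta_{j,\gamma'})|\,\hat\Delta(\gamma')^2\,d\gamma' .
\]
Let $P=N^k/W'$, so that $\tau(\theta)$ is the distance from $N^k\theta$ to $P\mathbb{Z}$, and let $g_0(y)=\min(1,1/|y|)$ for $|y|\le L'$ and $g_0(y)=0$ otherwise. The function $\min(1,1/|y|)$ is not integrable, which is why we cut it at $L'$; beyond that point it is at most $1/L'$. Lemma~\ref{lem:pointwise} and $w^{-1/2}\le1/L'$ give
\[
|\phi_b(\theta)|\le2^k\Big(\frac2{L'}+\sum_{l\in\mathbb{Z}}g_0(N^k\theta-lP)\Big).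
\]
The constant term contributes at most $2^{k+1}$, since $\nu$ has mass at most $L'$. For the other term fix $(i,\gamma)$, and put $y_0=N^k\theta_{i,\gamma}$ and $y_{j,l}=N^k\alpha_j+lP$. Then $N^k(\theta_{i,\gamma}-\theta_{j,\gamma'})-lP=y_0-y_{j,l}-\gamma'$, and a change of variable gives
\[
\sum_{j,l}\int g_0(y_0-y_{j,l}-\gamma')\,\hat\Delta(\gamma')^2\,d\gamma'=\int g_0(y)\Big(\sum_{j,l}\hat\Delta(y_0-y-y_{j,l})^2\Big)dy .
\]
The points $y_{j,l}$ are at least $L$ apart: two points with $j\ne j'$ are at distance at least $\tau(\alpha_j-\alpha_{j'})>L$, and two points with the same $j$ are at distance at least $P\ge L$ for $N$ large. So each interval $[nL,(n+1)L)$, $n\in\mathbb{Z}$, contains at most one of the numbers $y_0-y-y_{j,l}$, and the bracket is at most $2+2\sum_{n\ge1}n^{-4}<5$. Since $\int g_0=2(1+\log L')$, this term contributes at most $2^k\cdot10(1+\log L')$. Hence $\|U\|^2\le B$.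

\subsection*{Conclusion}
By \eqref{eq:small}, \eqref{eq:interp} and \eqref{eq:bessel},
\[
N^k\int_0^1|\hat f|^{2s}\le3^{2s+1}K\,\delta^{2s-2-2\varepsilon}(B\delta)^{1+\varepsilon}+C_1\delta^{2s}\le\big(3^{2s+1}KB^2+C_1\big)\delta^{2s-1-\varepsilon},
\]
because $B\ge1$, $\varepsilon\le1$ and $\delta\le1$. Here $K$ depends only on $k$ and $\varepsilon$, $C_1$ only on $k$, and $B^2\ll_k(1+\log r)^2$; none of them depends on $w$. This proves Proposition~\ref{prop:energy}, and with it Theorem~\ref{thm:large}(b).

\begin{thebibliography}{9}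

\bibitem{Hua}
Hua, \emph{Additive Theory of Prime Numbers}.

\bibitem{RCS}
\emph{Ramsey Complete Sequences}, \texttt{http://wwwusers.di.uniroma1.it/\allowbreak\%7Ecarlucci/\allowbreak RaTLoCC18/\allowbreak program/\allowbreak slides\_conlon.pdf}.

\bibitem{TV}
Tao and Vu, \emph{Additive Combinatorics}.

\bibitem{Vaughan}
Vaughan, \emph{The Hardy--Littlewood Method}.

\end{thebibliography}
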